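
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{remark}[theorem]{Remark}


\title{The axe rank and the saw rank of a finite supersolvable group can differ}

\begin{abstract}
The axe rank of a finite supersolvable group $G$ is the least number of spheres in a product of spheres on which $G$ acts freely and linearly. The saw rank of $G$ is the least number, over all normal series $G_*$ of $G$ with cyclic factors, of indices $t$ for which $G_t-G_{t-1}$ contains an element of prime order. The axe rank never exceeds the saw rank, and it has been conjectured that the two are equal. We construct a group of order $2^{13}$ with axe rank $7$ and saw rank $8$, and for every $n\ge 1$ a finite $2$-group for which the two ranks differ by exactly $n$.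
\end{abstract}

\section{Introduction}

Throughout, $G$ is a finite supersolvable group, that is, a finite group with a series of normal subgroups whose successive factors are cyclic. All $\mathbb{C}G$-modules are finite-dimensional and non-zero.

\paragraph{Two ranks.}
An element $g\in G$ \emph{acts freely} on a module $X$ if it fixes no non-zero vector of $X$, and $G$ acts freely on a set $\mathcal X$ of modules if every non-trivial element of $G$ acts freely on some member of $\mathcal X$. If $S(X)$ denotes the unit sphere of $X$ for a $G$-invariant Hermitian inner product, then $G$ acts on $\prod_{X\in\mathcal X}S(X)$. Such actions on products of spheres are called \emph{linear}, and this one is free exactly when $G$ acts freely on $\mathcal X$. The \emph{axe rank} $\mathrm{axe}(G)$ is the minimum size of a set of modules on which $G$ acts freely, in other words, the least number of spheres in a product admitting a free linear action of $G$.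

A \emph{Cauchy element} is a group element of prime order. Only Cauchy elements matter for freeness: every $g\ne1$ has a power which is a Cauchy element, and a vector fixed by $g$ is fixed by that power. Let
\[
G_*:\quad 1=G_0\le G_1\le\dots\le G_T=G
\]
be a \emph{normal series with cyclic factors}: each $G_t$ is normal in $G$ and each $G_t/G_{t-1}$ is cyclic. The factor $G_t/G_{t-1}$ is \emph{Cauchy} if the set $G_t-G_{t-1}$ contains a Cauchy element. The number of Cauchy factors is the rank $\mathrm{rk}(G_*)$, and the \emph{saw rank} $\mathrm{saw}(G)$ is the minimum of $\mathrm{rk}(G_*)$ over all normal series of $G$ with cyclic factors. (Repeated terms are harmless, since a trivial factor is not Cauchy.)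

The two ranks are related by induction of modules. Let $G_t/G_{t-1}$ be a Cauchy factor and $\lambda$ a faithful linear character of it. Inducing $\lambda$ from $G_t$ to $G$ yields a module on which every element of $G_t-G_{t-1}$ acts freely. One module per Cauchy factor is therefore enough, and $\mathrm{axe}(G)\le\mathrm{saw}(G)$ (Lemma~\ref{lem:axelesaw}). In the following small examples the two ranks agree.
\begin{itemize}
\item If $G$ is elementary abelian of order $p^e$, every non-trivial factor of a series has order $p$ and is Cauchy, so $\mathrm{saw}(G)=e$. By Lemma~\ref{lem:lower} below, $\mathrm{axe}(G)\ge e$, so both ranks are $e$.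
\item The dihedral group of order $8$ has the series $1<\mathcal Z<\mathcal C<G$ with $\mathcal Z$ the center and $\mathcal C$ cyclic of order $4$. There is no involution in $\mathcal C-\mathcal Z$, so $\mathrm{saw}(G)\le2$. A Klein four-subgroup forces $\mathrm{axe}(G)\ge2$ by Lemma~\ref{lem:lower}, so both ranks are $2$.
\item For $G=S_3$ the series $1<C_3<S_3$ gives $\mathrm{saw}(G)\le2$. A single module does not suffice: every involution would act on it as $-1$, so a product of two distinct involutions, an element of order $3$, would act trivially. So both ranks are $2$.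
\end{itemize}
Conjecture~1.1 of \cite{ranks} states: \emph{for a finite supersolvable group, the axe rank is equal to the saw rank.} We show that it is false.

\begin{theorem}\label{thm:A}
There is a group $G$ of order $2^{13}$ with $\mathrm{axe}(G)=7$ and $\mathrm{saw}(G)=8$.
\end{theorem}

\begin{theorem}\label{thm:B}
For every finite supersolvable group, $\mathrm{axe}(G)\le\mathrm{saw}(G)$. For every $n\ge1$ there is a finite $2$-group with $\mathrm{saw}(G)-\mathrm{axe}(G)=n$. Hence the values taken by $\mathrm{saw}-\mathrm{axe}$ on finite supersolvable groups are exactly the non-negative integers.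
\end{theorem}

Finite $2$-groups are supersolvable, so Theorem~\ref{thm:A} does disprove the conjecture.

\paragraph{The idea.}
A normal series detects Cauchy elements by characters of subgroups lying in a chain: going down the series, the kernel of each character contains the domain of the next one. A set of modules may instead be induced from \emph{incomparable} normal subgroups. We look for a $2$-group in which this freedom helps. Suppose that the involutions outside a certain central subgroup $Z$ fall into three kinds, called $k$, $h$ and $g$, and that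
\begin{itemize}
\item one normal subgroup contains the kinds $k$ and $g$ but not $h$, and carries an invariant character equal to $-1$ on both; another normal subgroup carries an invariant character equal to $-1$ on $h$;
\item as one climbs a normal series with factors of order $2$, the images modulo $Z$ of these involutions are never all reached in fewer than three steps: some element of kind $h$ is reached before the last of these steps, and elements of kind $g$ are reached strictly before it.
\end{itemize}
Then two modules do the work of three Cauchy factors. In Section~\ref{sec:mechanism} we carry this out in a six-dimensional vector space over $\mathbb F_2$, with no group in sight beyond a four-group of operators. Section~\ref{sec:construction} shows how to build a $2$-group whose involutions are governed by a given set of vectors, if that set is the zero set of suitable quadratic forms. Section~\ref{sec:A} proves Theorem~\ref{thm:A}. Sections~\ref{sec:Am} and~\ref{sec:powers} prove Theorem~\ref{thm:B}. The groups there are direct powers, and the difficulty is to show that the gaps of the factors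 add up.

\section{Two general bounds}

We use the following standard fact. If $M\trianglelefteq G$ and $\lambda$ is a linear character of $M$, then the restriction to $M$ of $\mathrm{Ind}_M^G\lambda$ is the direct sum of the conjugates $m\mapsto\lambda(y^{-1}my)$, with $y$ running over representatives of $G/M$.

\begin{lemma}\label{lem:axelesaw}
If $G$ is finite and supersolvable, then $\mathrm{axe}(G)\le\mathrm{saw}(G)$.
\end{lemma}

\begin{proof}
Let $G_*$ be a normal series with cyclic factors. For each Cauchy factor $G_t/G_{t-1}$ let $\lambda_t$ be a faithful linear character of it, viewed as a character of $G_t$ with kernel $G_{t-1}$, and let $X_t=\mathrm{Ind}_{G_t}^G\lambda_t$. On restriction to $G_t$, the module $X_t$ is a sum of conjugates of $\lambda_t$, all with kernel $G_{t-1}$ because $G_{t-1}$ is normal in $G$. So every element of $G_t-G_{t-1}$ acts freely on $X_t$. Every Cauchy element lies in $G_t-G_{t-1}$ for exactly one $t$, and that factor is Cauchy. Hence every Cauchy element acts freely on some $X_t$, and so does every non-trivial element of $G$. The set of the $X_t$ has at most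 $\mathrm{rk}(G_*)$ members.
\end{proof}

In particular $\mathrm{axe}(G)$ is well defined.

\begin{lemma}\label{lem:lower}
If $G$ has an elementary abelian $p$-subgroup $H$ of rank $e$, then $\mathrm{axe}(G)\ge e$.
\end{lemma}

\begin{proof}
Let $G$ act freely on $\mathcal X$. Since $H$ is abelian, each $X\in\mathcal X$ contains a one-dimensional $H$-submodule, with character $\chi_X$, say. The kernel of $\chi_X$ has index at most $p$ in $H$. If $|\mathcal X|<e$, then $\bigcap_X\ker\chi_X\ne1$, and a non-trivial element of this intersection fixes a non-zero vector in every $X\in\mathcal X$, a contradiction.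
\end{proof}

\section{The mechanism in dimension six}\label{sec:mechanism}

Let $A$ be a finite-dimensional $\mathbb F_2$-space, $E$ a finite abelian $2$-group of linear automorphisms of $A$, and $C\subseteq A\setminus\{0\}$ a subset. For $v\in A$ and $x\in E$ write $[v,x]=xv-v$, and for a subspace $B$ let $[B,E]$ be the span of all $[v,x]$ with $v\in B$, $x\in E$. We compare two ways of detecting the elements of $C$.

\paragraph{Invariant functionals.}
An \emph{invariant functional} is a pair $(M,\varphi)$ where $M$ is an $E$-submodule of $A$ and $\varphi:M\to\mathbb F_2$ is linear and $E$-invariant, that is, $\varphi$ vanishes on $[M,E]$. It \emph{detects} $c\in C$ if $c\in M$ and $\varphi(c)=1$. A family of invariant functionals detects $C$ if each element of $C$ is detected by some member of the family.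

\paragraph{Filtrations.}
An \emph{$E$-filtration} of $A$ is a chain $0=B_0\le B_1\le\dots\le B_T=A$ of $E$-submodules with $|B_t/B_{t-1}|\le2$ for all $t$. Since $E$ acts trivially on a group of order at most $2$,
\begin{equation}\label{eq:drop}
[B_t,E]\subseteq B_{t-1}\qquad(1\le t\le T).
\end{equation}
Every chain of $E$-submodules from $0$ to $A$ refines to an $E$-filtration, because a $2$-group acting on a non-zero $\mathbb F_2$-space fixes a non-zero vector. Let $c(A,C)$ be the minimum, over all $E$-filtrations, of the number of indices $t$ such that the section $B_t-B_{t-1}$ meets $C$.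

A filtration detects $C$ by the functionals $B_t\to B_t/B_{t-1}\cong\mathbb F_2$, one for each section meeting $C$. These are invariant by \eqref{eq:drop}. So $C$ is always detected by $c(A,C)$ invariant functionals, and the question is whether fewer can suffice. Here is a case in which they do.

Let $A=\mathbb F_2^6$ with basis $g,b_1,b_2,k,h_1,h_2$ and corresponding coordinates $\gamma,\beta_1,\beta_2,\kappa,\delta_1,\delta_2$. For $i=1,2$ let $x_i$ be given by
\begin{equation}\label{eq:action6}
x_ik=k+b_i,\qquad x_ih_i=h_i+g,
\end{equation}
the other basis vectors being fixed. In coordinates, $x_i$ maps $\gamma\mapsto\gamma+\delta_i$, $\beta_i\mapsto\beta_i+\kappa$, and leaves the other coordinates unchanged. Each $x_i-1$ maps $A$ into $\langle g,b_1,b_2\rangle$ and kills this subspace, so $(x_i-1)(x_j-1)=0$ for all $i,j$. Hence $x_1,x_2$ commute and have square $1$. Put $E=\langle x_1,x_2\rangle$,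
\begin{equation}\label{eq:C6}
h_3=h_1+h_2+b_1,\qquad C=\{g\}\cup\bigl(k+\langle b_1,b_2\rangle\bigr)\cup\{h_j,\ h_j+g:\ j=1,2,3\}.
\end{equation}

\begin{proposition}\label{prop:six}
For this $A$, $E$ and $C$:
\begin{enumerate}
\item[(i)] $C$ is detected by two invariant functionals;
\item[(ii)] $c(A,C)=3$.
\end{enumerate}
\end{proposition}

\begin{proof}
(i) Let $M_1=\langle k,g,b_1,b_2\rangle$ and $\varphi_1=\kappa+\gamma$. Here $[M_1,E]=\langle b_1,b_2\rangle\le\ker\varphi_1$, so $M_1$ is a submodule and $\varphi_1$ is invariant. It takes the value $1$ on $g$ and on $k+\langle b_1,b_2\rangle$. Let $M_2=\ker\kappa$ and $\varphi_2=\delta_1+\delta_2+\beta_1$. Here $[M_2,E]=\langle g\rangle\le\ker\varphi_2$, and $\varphi_2$ takes the value $1$ on $h_1$, on $h_2$ and on $h_3$ (where it is $1+1+1$), hence also on all $h_j+g$.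

(ii) \emph{Lower bound.} Let $B_*$ be an $E$-filtration and let $t_1$ be the largest index whose section meets $C$. Then $C\subseteq B_{t_1}$, and $C$ spans $A$, so $B_{t_1}=A$ and $B_{t_1-1}$ is a hyperplane. By \eqref{eq:drop} it contains $[k,x_1]=b_1=h_1+h_2+h_3$. A sum of three vectors outside a hyperplane lies outside it. So some $h_j$ lies in $B_{t_1-1}$, say $h_j\in B_{t_2}-B_{t_2-1}$ with $t_2<t_1$. We have $[h_j,x_i]=g$ with $i=j$ if $j\le2$ and with $i=1$ if $j=3$. By \eqref{eq:drop} again, $g\in B_{t_2-1}$, so $g\in B_{t_3}-B_{t_3-1}$ with $t_3<t_2$. The sections with indices $t_1>t_2>t_3$ all meet $C$.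

\emph{Upper bound.} Refine the chain $0<\langle g\rangle\le\ker\varphi_2<\ker\kappa<A$ of submodules to an $E$-filtration, where $\ker\varphi_2\le M_2=\ker\kappa$. By the values found in (i), $C\cap\ker\varphi_2=\{g\}$. So only the section $\{g\}$ and the sections $\ker\kappa-\ker\varphi_2$ and $A-\ker\kappa$ meet $C$.
\end{proof}

\begin{remark}\label{rem:why}
The vector $h_3$ is what forces the third section. Without $h_3$ and $h_3+g$, the invariant functional $\kappa+\delta_1+\delta_2$ on all of $A$ equals $1$ on all remaining elements of $C$ except $g$, and refining $0<\langle g\rangle\le\ker(\kappa+\delta_1+\delta_2)<A$ gives a filtration with only two sections meeting $C$. If on the other hand $h_3$ were $h_1+h_2$, no linear functional could equal $1$ on $h_1,h_2,h_3$ at once. The vector $b_1$ separating $h_3$ from $h_1+h_2$ is seen by $\varphi_2$, but every filtration puts it below $k$. The same device will be used on a larger scale in Section~\ref{sec:Am}.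
\end{remark}

\section{From zero sets of quadratic forms to groups}\label{sec:construction}

We now build $2$-groups in which the involutions outside a central subgroup correspond to a set $C$ as above. The main ingredient is a central extension of one $\mathbb F_2$-space by another. Squaring in such a group is quadratic, so $C$ will be the set of non-zero vectors at which certain quadratic forms vanish.

\paragraph{Data.}
Let $A$ and $W$ be finite-dimensional $\mathbb F_2$-spaces, $\dim W=w$, let $f:A\times A\to W$ be bilinear, and put $q(a)=f(a,a)$. Let $x_1,\dots,x_r\in GL(A)$ commute and satisfy $x_i^2=1$, let $E=\langle x_1,\dots,x_r\rangle$, and let $s_1,\dots,s_r:A\to W$ be maps such that for all $a,a'\in A$ and all $i,j$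
\begin{align}
s_i(a+a')+s_i(a)+s_i(a')&=f(x_ia,x_ia')+f(a,a'),\label{eq:cond1}\\
s_i(x_ja)&=s_i(a).\label{eq:cond2}
\end{align}
The left side of \eqref{eq:cond1} is the \emph{polarization} of $s_i$. For a product of two coordinates, $\xi\eta$, the polarization is $\xi\eta'+\eta\xi'$, where primed coordinates are those of $a'$. For a linear function it is $0$. Taking $a=a'=0$ in \eqref{eq:cond1} gives $s_i(0)=0$, and then $a=a'$ gives $q(x_ia)=q(a)$. So the data require $q$ to be $E$-invariant, a useful guide when looking for $f$.

\paragraph{The group.}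
Let $N=W\times A$ with multiplication
\[
(w_1,a)(w_2,a')=(w_1+w_2+f(a,a'),\,a+a').
\]
It is a group because $f$ is bilinear, and $W=W\times0$ is central in it. Put $X_i(v,a)=(v+s_i(a),x_ia)$. This map is bijective because $x_i$ is. Comparing $X_i((v,a)(v',a'))$ with $X_i(v,a)X_i(v',a')$, we see that it is a homomorphism by \eqref{eq:cond1}. So $X_i\in\mathrm{Aut}(N)$. By \eqref{eq:cond2},
\begin{align*}
X_i^2(v,a)&=(v+s_i(a)+s_i(x_ia),x_i^2a)=(v,a),\\
X_iX_j(v,a)&=(v+s_j(a)+s_i(a),x_ix_ja)=X_jX_i(v,a).
\end{align*}
Also $X_i$ fixes $W$ pointwise, as $s_i(0)=0$.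

We now adjoin elements inducing the $X_i$ without creating unwanted involutions, and for this we give them order $4$. Let $Q=\langle y_1\rangle\times\dots\times\langle y_r\rangle$ with each $y_i$ of order $4$, acting on $N$ by $y_i\mapsto X_i$, and let
\[
G=N\rtimes Q,\qquad R=\{y\in Q:y^2=1\}=\langle y_1^2,\dots,y_r^2\rangle,\qquad Z=WR,\qquad z=w+r.
\]
Then $|G|=2^{w+\dim A+2r}$. Since $X_i^2=1$, the group $R$ acts trivially on $N$. Hence $Z=W\times R$ is central in $G$ and elementary abelian of rank $z$. The map $(v,a)\rho\mapsto a$ (with $\rho\in R$) is a homomorphism $NR\to A$ with kernel $Z$. The subgroup $NR$ is normal in $G$, and $G$ acts by conjugation on $NR/Z\cong A$ through $E$, with $y_i$ acting as $x_i$ and $N$ trivially. So the normal subgroups of $G$ between $Z$ and $NR$ correspond to the $E$-submodules of $A$.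

\paragraph{Involutions.}
Suppose $(ny)^2=1$ with $n\in N$, $y\in Q$. Mapping to $Q$ gives $y^2=1$, so $y\in R$ commutes with $n$ and $n^2=1$. Since $(v,a)^2=(q(a),0)$, the involutions of $G$ are the non-identity elements $(v,a)\rho$ with $\rho\in R$ and $q(a)=0$. All of them lie in $NR$, and those outside $Z$ are the elements of $NR$ whose image in $A$ lies in
\[
C=\{a\in A:\ a\ne0,\ q(a)=0\}.
\]
In a $2$-group the Cauchy elements are the involutions.

\begin{proposition}\label{prop:dictionary}
With the notation above:
\begin{enumerate}
\item[(a)] $\mathrm{saw}(G)=z+c(A,C)$.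
\item[(b)] If $C$ is detected by $\nu$ invariant functionals, then $\mathrm{axe}(G)\le z+\nu$.
\item[(c)] If $U\le A$ is a subspace with $q|_U=0$, then $\mathrm{axe}(G)\ge z+\dim U$.
\end{enumerate}
\end{proposition}

\begin{proof}
(a) \emph{Upper bound.} Given an $E$-filtration $B_*$ of $A$, take first a full flag of $Z$, whose members are normal because $Z$ is central, then the preimages in $NR$ of the $B_t$, and then a series from $NR$ to $G$ with factors of order $2$, which consists of normal subgroups because $G/NR\cong Q/R$ is abelian. The $z$ factors inside $Z$ are Cauchy, those above $NR$ are not. The preimage of $B_t$ minus that of $B_{t-1}$ contains an involution if and only if $B_t-B_{t-1}$ meets $C$.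

\emph{Lower bound.} Let $G_*$ be a normal series with cyclic factors. We first refine it. The subgroups of the cyclic $2$-group $G_t/G_{t-1}$ form a chain and are characteristic in it, so their preimages in $G_t$ form a chain of normal subgroups of $G$. We insert them. An involution in $G_t-G_{t-1}$ maps to the unique element of order $2$ of $G_t/G_{t-1}$, so a Cauchy factor gives exactly one Cauchy factor of the refinement, a factor that is not Cauchy gives none, and the rank is unchanged. Deleting repetitions, we may assume $|G_t/G_{t-1}|=2$ for all $t$.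

Put $H_t=G_tZ$. From $|H_t|=|G_t||Z|/|G_t\cap Z|$ we get
\[
|H_t:H_{t-1}|\cdot|G_t\cap Z:G_{t-1}\cap Z|=2,
\]
so for each $t$ exactly one of the following holds: $G_t\cap Z\ne G_{t-1}\cap Z$ (type 1), or $H_t\ne H_{t-1}$ (type 2). There are exactly $z$ indices of type 1, and all are Cauchy because the non-identity elements of $Z$ are involutions. Let $B_t$ be the image in $A$ of $H_t\cap NR$. As $H_t\cap NR$ is normal in $G$ and contains $Z$, and $|H_t:H_{t-1}|\le2$, the $B_t$ form an $E$-filtration of $A$, and $H_t\cap NR$ is the full preimage of $B_t$. Suppose $c\in(B_t-B_{t-1})\cap C$. Then $(0,c)$ is an involution in $H_t-H_{t-1}$. In particular $t$ has type 2. Write $(0,c)=u\zeta$ with $u\in G_t$ and $\zeta\in Z$. Since $\zeta$ is central with $\zeta^2=1$, also $u^2=1$. Since $\zeta\in H_{t-1}$, we have $u\notin H_{t-1}\supseteq G_{t-1}$. So $u$ is an involution in $G_t-G_{t-1}$, and $t$ is Cauchy. At least $c(A,C)$ indices of type 2 are therefore Cauchy, and $\mathrm{rk}(G_*)\ge z+c(A,C)$.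

(b) Let $(M_j,\varphi_j)$, $1\le j\le\nu$, be the functionals, and let $\hat M_j\trianglelefteq G$ be the preimage of $M_j$ in $NR$. Then $(-1)^{\varphi_j}$, pulled back to $\hat M_j$, is a linear character $\lambda_j$, and it is $G$-invariant because $\varphi_j$ is $E$-invariant. So $\hat M_j$ acts on $\mathrm{Ind}_{\hat M_j}^G\lambda_j$ by the scalars $\lambda_j$. Let $\mu_1,\dots,\mu_z$ be a basis of $\mathrm{Hom}(Z,\{\pm1\})$. Since $Z$ is central, it acts on $\mathrm{Ind}_Z^G\mu_i$ by the scalars $\mu_i$. An involution in $Z$ acts as $-1$ on some $\mathrm{Ind}_Z^G\mu_i$. An involution outside $Z$ has image $c\in C$, some $(M_j,\varphi_j)$ detects $c$, and the involution acts as $-1$ on $\mathrm{Ind}_{\hat M_j}^G\lambda_j$. So $G$ acts freely on these at most $z+\nu$ modules.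

(c) The preimage $\{(v,a)\rho:a\in U,\rho\in R\}$ of $U$ in $NR$ consists of elements of square $1$. So it is elementary abelian, of rank $z+\dim U$, and Lemma~\ref{lem:lower} applies.
\end{proof}

\section{A group of order $2^{13}$}\label{sec:A}

To prove Theorem~\ref{thm:A} we realize the set $C$ of \eqref{eq:C6} as the set of non-zero zeros of an $E$-invariant quadratic map. On the hyperplane $\kappa=0$ we want the equations $\beta_1=\delta_1\delta_2$ and $\beta_2=0$, and off it we want $\delta_1=\delta_2=\gamma=0$ with $\beta_1,\beta_2$ free. The function $\beta_i+\beta_i\kappa$ equals $\beta_i$ when $\kappa=0$, vanishes when $\kappa=1$, and is invariant under $x_i$, as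
\begin{equation}\label{eq:inv}
(\beta_i+\kappa)+(\beta_i+\kappa)\kappa=\beta_i+\kappa+\beta_i\kappa+\kappa=\beta_i+\beta_i\kappa .
\end{equation}
The function $\gamma\kappa$, needed to force $\gamma=0$ when $\kappa=1$, is not invariant: $x_i$ changes it by $\delta_i\kappa$. But $x_i$ changes $\beta_i\delta_i$ by $\kappa\delta_i$ as well, so $\gamma\kappa+\beta_1\delta_1+\beta_2\delta_2$ is invariant. Adding $\delta_1\delta_2$ makes it vanish on the required zeros with $\kappa=0$. This leads to the following data.

\begin{proof}[Proof of Theorem~\ref{thm:A}]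
Let $A$, $x_1,x_2$ be as in Section~\ref{sec:mechanism}, $W=\mathbb F_2^3$, and $f=(f_1,f_2,f_3)$ with
\begin{align*}
f_1&=\beta_1\beta_1'+\beta_1\kappa'+\kappa\delta_1'+\delta_1\delta_2',\\
f_2&=\beta_2\beta_2'+\beta_2\kappa'+\kappa\delta_2',\\
f_3&=\gamma\kappa'+\beta_1\delta_1'+\beta_2\delta_2'+\delta_1\delta_2',
\end{align*}
where primed coordinates are those of the second argument. Put
\[
s_1=(\beta_1\kappa+\beta_1,\ 0,\ \kappa\delta_1),\qquad s_2=(0,\ \beta_2\kappa+\beta_2,\ \kappa\delta_2).
\]

\emph{Condition \eqref{eq:cond1}.} Under $x_i$ the form $f_i$ changes only through $\beta_i\mapsto\beta_i+\kappa$, namely by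
\[
\beta_i\kappa'+\kappa\beta_i'+\kappa\kappa'+\kappa\kappa'=\beta_i\kappa'+\kappa\beta_i',
\]
which is the polarization of $\beta_i\kappa+\beta_i$. The form $f_{3-i}$ involves neither $\beta_i$ nor $\gamma$ and does not change. The form $f_3$ changes by $\delta_i\kappa'+\kappa\delta_i'$, the polarization of $\kappa\delta_i$.

\emph{Condition \eqref{eq:cond2}.} The function $\kappa\delta_i$ is invariant. By \eqref{eq:inv} so is $\beta_i\kappa+\beta_i$ under $x_i$, and $x_{3-i}$ moves neither $\beta_i$ nor $\kappa$.

So Section~\ref{sec:construction} gives a group $G$ with $r=2$, $w=3$, $z=5$ and $|G|=2^{3+6+4}=2^{13}$.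

\emph{Zeros of $q$.} The components of $q$ are
\begin{align*}
q_1&=\beta_1+\beta_1\kappa+\kappa\delta_1+\delta_1\delta_2,\qquad
q_2=\beta_2+\beta_2\kappa+\kappa\delta_2,\\
q_3&=\gamma\kappa+\beta_1\delta_1+\beta_2\delta_2+\delta_1\delta_2 .
\end{align*}
If $\kappa=1$, then $q_2=\delta_2$ and $q_1=\delta_1+\delta_1\delta_2$, so $q=0$ forces $\delta_2=0$, then $\delta_1=0$, and then $q_3=\gamma=0$. The $\beta_i$ are free. These zeros form $k+\langle b_1,b_2\rangle$. If $\kappa=0$, then $q_1=q_2=0$ means $\beta_1=\delta_1\delta_2$ and $\beta_2=0$, and then $q_3=\delta_1\delta_2+\delta_1\delta_2=0$ automatically, with $\gamma$ free. For $(\delta_1,\delta_2)=(0,0),(1,0),(0,1),(1,1)$ these zeros are $0$, $h_1$, $h_2$, $h_1+h_2+b_1=h_3$, each with or without $g$ added. So the set of non-zero zeros of $q$ is exactly the set $C$ of \eqref{eq:C6}.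

\emph{The ranks.} By Proposition~\ref{prop:six}(i) and Proposition~\ref{prop:dictionary}(b), $\mathrm{axe}(G)\le5+2=7$. As $q$ vanishes on $\langle g,h_1\rangle$, Proposition~\ref{prop:dictionary}(c) gives $\mathrm{axe}(G)\ge7$. By Proposition~\ref{prop:six}(ii) and Proposition~\ref{prop:dictionary}(a), $\mathrm{saw}(G)=5+3=8$.
\end{proof}

\section{Larger modules}\label{sec:Am}

For Theorem~\ref{thm:B} we use direct powers. In a power, one section of a filtration can serve several factors at once, and our argument needs more room than the three vectors $h_1,h_2,h_3$ provide: going down a filtration, at each section meeting the zero set we may have to discard half of the $h$-vectors. So we want a large family of $h$-vectors, indexed by the non-zero $d\in\mathbb F_2^m$, which is additive modulo a space that lies below $k$, while some invariant functional $\varphi_2$ is $1$ on the whole family. As a function of $d=(\delta_1,\dots,\delta_m)$, the function equal to $1$ for $d\ne0$ and to $0$ for $d=0$ is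
\begin{equation}\label{eq:indicator}
1+\prod_{i=1}^m(1+\delta_i)=\sum_{\varnothing\ne I\subseteq\{1,\dots,m\}}\delta_I,\qquad \delta_I=\prod_{i\in I}\delta_i .
\end{equation}
We therefore introduce a basis vector $b_I$ for every monomial and arrange that $\beta_I=\delta_I$ for $|I|\ge2$ at all zeros with $\kappa=0$. As our forms are quadratic, monomials of degree at least $3$ are produced recursively, $\beta_I=\beta_{I\setminus\{\max I\}}\delta_{\max I}$. The product on the right is not $E$-invariant, and a further coordinate $\omega_I$ will repair this in the way $\gamma$ and the $\beta_i\delta_i$ repaired each other in Section~\ref{sec:A}.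

\paragraph{The module.}
Fix $m\ge2$. Let $\mathcal I$ be the set of non-empty subsets of $\{1,\dots,m\}$ and $\mathcal I_3=\{I\in\mathcal I:|I|\ge3\}$. For $I\in\mathcal I_3$ put $\mu(I)=\max I$ and $I^-=I\setminus\{\mu(I)\}$, so $|I^-|\ge2$. Let $A=A_m$ have basis
\[
k,\quad g,\quad h_i\ (1\le i\le m),\quad b_I\ (I\in\mathcal I),\quad o_I\ (I\in\mathcal I_3)
\]
with coordinates $\kappa,\gamma,\delta_i,\beta_I,\omega_I$. For each $J\in\mathcal I$ let $x_J$ act on coordinates by
\[
\beta_J\mapsto\beta_J+\kappa;\qquad
\gamma\mapsto\gamma+\delta_i\ \text{ if }J=\{i\};\qquad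
\omega_I\mapsto\omega_I+\delta_{\mu(I)}\ \text{ for all }I\in\mathcal I_3\text{ with }I^-=J,
\]
the other coordinates being fixed. Each $x_J-1$ maps $A$ into the span of $g$, all $b_I$ and all $o_I$, and kills this span. As before, the $x_J$ commute and have square $1$. Let $E$ be the group they generate, and note
\begin{equation}\label{eq:comm}
[k,x_J]=b_J,\qquad [h_i,x_{\{i\}}]=g,\qquad [h_j,x_{\{i\}}]=0\ (j\ne i).
\end{equation}
The last two hold because $x_{\{i\}}$ moves no $\omega_I$, as $|I^-|\ge2$.

\paragraph{The forms.}
We list the components of $f$, each with the corresponding components of the maps $s_J$. A component of $s_J$ that is not listed is $0$.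
\begin{enumerate}
\item[(F1)] For $1\le i\le m$: $\ \kappa\delta_i'$. (All $s$-components are $0$.)
\item[(F2)] $\gamma\kappa'+\sum_{i=1}^m\beta_{\{i\}}\delta_i'$. The $s_{\{i\}}$-component is $\kappa\delta_i$.
\item[(F3)] For $I\in\mathcal I$: $\ \beta_I\beta_I'+\beta_I\kappa'+\theta_I$, where
\[
\theta_I=\begin{cases}0&\text{if }|I|=1,\\ \delta_i\delta_j'&\text{if }I=\{i<j\},\\ \omega_I\kappa'+\beta_{I^-}\delta_{\mu(I)}'&\text{if }|I|\ge3.\end{cases}
\]
The $s_I$-component is $\beta_I\kappa+\beta_I$ and, if $|I|\ge3$, the $s_{I^-}$-component is $\kappa\delta_{\mu(I)}$.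
\item[(F4)] For $I\in\mathcal I_3$: $\ \omega_I\omega_I'+\omega_I\delta_{\mu(I)}'$. The $s_{I^-}$-component is $\omega_I\delta_{\mu(I)}+\omega_I$.
\end{enumerate}

\emph{Condition \eqref{eq:cond1}.} The coordinates $\kappa,\delta_i$ are fixed by $E$, so (F1) never changes. The form (F2) changes only under the $x_{\{i\}}$, by $\delta_i\kappa'+\kappa\delta_i'$, the polarization of $\kappa\delta_i$. In (F3), $\beta_I$ is moved only by $x_I$, while $\omega_I$ and $\beta_{I^-}$ are moved only by $x_{I^-}$, and $I\ne I^-$. Under $x_I$ the form changes by
\[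
\beta_I\kappa'+\kappa\beta_I'+\kappa\kappa'+\kappa\kappa'=\beta_I\kappa'+\kappa\beta_I',
\]
the polarization of $\beta_I\kappa+\beta_I$. If $|I|\ge3$, then under $x_{I^-}$ it changes by $\delta_{\mu(I)}\kappa'+\kappa\delta_{\mu(I)}'$, the polarization of $\kappa\delta_{\mu(I)}$. The form (F4) changes only under $x_{I^-}$. With $\mu=\mu(I)$ the change is
\[
\omega_I\delta_\mu'+\delta_\mu\omega_I'+\delta_\mu\delta_\mu'+\delta_\mu\delta_\mu'=\omega_I\delta_\mu'+\delta_\mu\omega_I',
\]
the polarization of $\omega_I\delta_\mu+\omega_I$.

\emph{Condition \eqref{eq:cond2}.} The functions $\kappa\delta_i$ are invariant. The function $\beta_I\kappa+\beta_I$ is moved at most by $x_I$, which fixes it by the computation \eqref{eq:inv}. The function $\omega_I\delta_\mu+\omega_I$ is moved at most by $x_{I^-}$, which maps it to $\omega_I\delta_\mu+\delta_\mu+\omega_I+\delta_\mu$, that is, to itself.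

Let $G_m$ be the resulting $2$-group, $z_m$ the rank of its central subgroup $Z$, and $C$ the set of non-zero zeros of $q$.

\paragraph{The zeros of $q$.}
Put $\mathfrak b=\langle b_I:I\in\mathcal I\rangle$ and, for $d=(\delta_1,\dots,\delta_m)\in\mathbb F_2^m$,
\[
\hat h(d)=\sum_{i=1}^m\delta_ih_i+\sum_{|I|\ge2}\delta_Ib_I .
\]
Then $\hat h(0)=0$, and $\hat h$ is additive modulo $\mathfrak b$:
\begin{equation}\label{eq:additive}
\hat h(d)+\hat h(d')+\hat h(d+d')\in\mathfrak b .
\end{equation}
The components of $q$ are $\kappa\delta_i$; $\ \gamma\kappa+\sum_i\beta_{\{i\}}\delta_i$; $\ \beta_I(1+\kappa)+\theta_I(a,a)$; $\ \omega_I(1+\delta_{\mu(I)})$.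

If $\kappa=1$, then $q=0$ forces all $\delta_i=0$ by (F1), then $\gamma=0$ by (F2). For $|I|\ge3$, the equation from (F3) reduces to $\omega_I=0$, while for $|I|\le2$ it holds automatically. Then the equations from (F4) hold, and all $\beta_I$ are free. These zeros form $k+\mathfrak b$.

If $\kappa=0$, then (F3) gives $\beta_{\{i\}}=0$, $\beta_{\{i,j\}}=\delta_i\delta_j$, and $\beta_I=\beta_{I^-}\delta_{\mu(I)}$ for $|I|\ge3$, so inductively $\beta_I=\delta_I$ for all $|I|\ge2$. Given this, the equations from (F1) and (F2) hold, $\gamma$ is free, and (F4) gives $\omega_I=0$ whenever $\delta_{\mu(I)}=0$. These zeros are the vectors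
\[
\hat h(d)+\gamma g+\sum_{I\in\mathcal I_3}\omega_Io_I\qquad\text{with }\omega_I=0\text{ whenever }\delta_{\mu(I)}=0 .
\]
For $d=0$ they are just $0$ and $g$. (This is the purpose of (F4): without it the $o_I$ would be zeros of $q$.)

\begin{lemma}\label{lem:Am}
The set $C$ is detected by two invariant functionals, $q$ vanishes on $\langle g,h_1\rangle$, and $c(A_m,C)\le3$.
\end{lemma}

\begin{proof}
Let $M_1=\langle k,g\rangle+\mathfrak b$ and $\varphi_1=\kappa+\gamma$. This is an invariant functional, since $[M_1,E]\le\mathfrak b\le\ker\varphi_1$, and it detects $g$ and all of $k+\mathfrak b$. Let $M_2=\ker\kappa$ and $\varphi_2=\sum_i\delta_i+\sum_{|I|\ge2}\beta_I$. On $M_2$ no $\beta_I$ is moved, so $[M_2,E]\le\langle g,o_I:I\in\mathcal I_3\rangle\le\ker\varphi_2$, and $\varphi_2$ is invariant. At a zero of $q$ with $\kappa=0$ it takes the value \eqref{eq:indicator}, which is $1$ if $d\ne0$. So the two functionals detect $C$. The elements $0,g,h_1,h_1+g$ of $\langle g,h_1\rangle$ are zeros of $q$, as $\hat h(1,0,\dots,0)=h_1$. Finally $C\cap\ker\varphi_2=\{g\}$, where $\ker\varphi_2\le\ker\kappa$.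 So in any $E$-filtration refining $0<\langle g\rangle\le\ker\varphi_2<\ker\kappa<A$ at most three sections meet $C$.
\end{proof}

\section{Powers and the proof of Theorem~\ref{thm:B}}\label{sec:powers}

Let $A=A_m$. The group $G_m^n$ is the group constructed in Section~\ref{sec:construction} from the data
\[
A^n,\quad W^n,\quad E^n,\quad (f(a_1,a_1'),\dots,f(a_n,a_n')),
\]
where the generators of $E^n$ are the $x_J^{(i)}$, acting as $x_J$ on the $i$-th coordinate and trivially on the others, and the map belonging to $x_J^{(i)}$ sends $(a_1,\dots,a_n)$ to $s_J(a_i)$ in the $i$-th copy of $W$. The central subgroup has rank $nz_m$, and the set of non-zero zeros is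
\[
C_n=\{(a_1,\dots,a_n)\ne0:\ q(a_i)=0\text{ for all }i\}.
\]
Write $k_i,g_i,b_I^{(i)},\hat h_i(d),\mathfrak b_i,\kappa_i$ for the objects $k,g,b_I,\hat h(d),\mathfrak b,\kappa$ in the $i$-th coordinate.

By Proposition~\ref{prop:dictionary} and Lemma~\ref{lem:Am}, what remains is to show that $c(A^n,C_n)\ge3n$ if $m$ is large. For the induction we need this for certain subsets of $C_n$. For a subspace $D\le\mathbb F_2^m$ put
\[
C(D)=\{g\}\cup(k+\mathfrak b)\cup\{\hat h(d)+\gamma g:\ 0\ne d\in D,\ \gamma\in\mathbb F_2\}\subseteq C,
\]
and for subspaces $D_1,\dots,D_n\le\mathbb F_2^m$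
\[
C(D_1,\dots,D_n)=\Bigl(\prod_{i=1}^n\bigl(C(D_i)\cup\{0\}\bigr)\Bigr)\setminus\{0\}\subseteq C_n .
\]
Let $\tau_n=1+n(3n+1)/2$, so that $\tau_0=1$ and $\tau_n=\tau_{n-1}+3n-1$ for $n\ge1$.

\begin{proposition}\label{prop:powers}
If $\dim D_i\ge \tau_n$ for $1\le i\le n$, then in every $E^n$-filtration $B_*$ of $A^n$ at least $3n$ sections $B_t-B_{t-1}$ meet $C(D_1,\dots,D_n)$.
\end{proposition}

The proof is by induction on $n$. We want to split off one coordinate, say the first, and show that it accounts for three sections beyond the $3(n-1)$ supplied by the others: two for $g_1$ and some $\hat h_1(d)$, and one for $k_1$. The first two can be combined with the induction hypothesis quite formally (Step~4). The danger is that the section needed for $k_1$ is also used by vectors from other coordinates. We avoid it by splitting off the coordinate that is the first to lose all its vectors with $\kappa_i=1$ as we descend the filtration. Let $P$ be the term of the filtration at which this has happened. All $\mathfrak b_i$, all $g_i$ and many $\hat h_i(d)$ still lie in $P$. Above $P$ only sums of the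 $k_i$ matter, and among these $k_1$ is independent of the rest (Step~3). The dimensions of the $D_i$ enter because keeping the $\hat h_i(d)$ inside the descending filtration costs at most one dimension per step (Step~2).

\begin{proof}
For $n=0$ there is nothing to prove. Let $n\ge1$ and $C^*=C(D_1,\dots,D_n)$. For $0\ne v\in A^n$ let $\operatorname{lev}(v)=\min\{t:v\in B_t\}$, and put $\operatorname{lev}(0)=0$. If $\operatorname{lev}(v)<\operatorname{lev}(v')$, then $\operatorname{lev}(v+v')=\operatorname{lev}(v')$. For a subspace $Y$ the dimension of $Y\cap B_t$ grows by at most $1$ at each step. So $\operatorname{lev}(Y\setminus0)$ has exactly $\dim Y$ elements, of which exactly $\dim Y/(Y\cap B_{t-1})$ are at least $t$.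

The sections meeting $C^*$ are those with indices in
\[
L=\operatorname{lev}(C^*)=\{\ell_1>\ell_2>\dots>\ell_N\}.
\]
Suppose for a contradiction that $N\le3n-1$. For $1\le s\le N$ put $P_s=B_{\ell_s}$ and $P_s^-=B_{\ell_s-1}$, a hyperplane in $P_s$. Put $P_0^-=A^n$, and $K_s=C^*\cap P_s^-$ for $0\le s\le N$. Then
\[
K_0=C^*,\qquad K_{s-1}\subseteq P_s\ (1\le s\le N),\qquad K_N=\varnothing,
\]
the inclusion because elements of $K_{s-1}$ have levels among $\ell_s,\ell_{s+1},\dots,\ell_N$. Let $p$ be the least index such that for some $i$ all elements of $K_p$ have $\kappa_i=0$. Since $K_N=\varnothing$, and $K_0$ contains $k_1,\dots,k_n$, we have $1\le p\le N$. After renumbering the coordinates, all elements of $K_p$ have $\kappa_1=0$.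

\medskip
\emph{Step 1: $\mathfrak b_i\subseteq P_s^-$ for all $i$ and all $1\le s\le p$.} By minimality of $p$ there is $v\in K_{s-1}\subseteq P_s$ with $\kappa_i(v)=1$. As $v\in C^*$, its $i$-th component lies in $k+\mathfrak b$. So $b_I^{(i)}=[v,x_I^{(i)}]\in[P_s,E^n]\subseteq P_s^-$ for every $I\in\mathcal I$, by \eqref{eq:comm} and \eqref{eq:drop}.

\medskip
\emph{Step 2: for each $i$ and $0\le s\le p$ there is a subspace $D_i^s\le D_i$ of codimension at most $s$ with $\hat h_i(D_i^s)\subseteq P_s^-$.} Take $D_i^0=D_i$. Given $D_i^{s-1}$ with $s\ge1$, every $0\ne d\in D_i^{s-1}$ satisfies $\hat h_i(d)\in C^*\cap P_{s-1}^-=K_{s-1}\subseteq P_s$. Let $\psi_s:P_s\to\mathbb F_2$ be the linear functional with kernel $P_s^-$. By Step~1, $\psi_s$ vanishes on $\mathfrak b_i$, so by \eqref{eq:additive} the map $d\mapsto\psi_s(\hat h_i(d))$ is linear on $D_i^{s-1}$. Let $D_i^s$ be its kernel.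

\medskip
Put $P=P_p^-$ and $V_i=D_i^p$. As $p\le N\le3n-1$,
\[
\dim V_i\ge \tau_n-(3n-1)=\tau_{n-1}\ge1 .
\]
If $0\ne d\in V_i$ has $\delta_j=1$, then $g_i=[\hat h_i(d),x_{\{j\}}^{(i)}]\in P$, by \eqref{eq:comm} and because $x_{\{j\}}$ fixes $\mathfrak b$ pointwise. So $P$ contains the subspace
\[
F=\bigl\langle\,b_I^{(i)},\ g_i,\ \hat h_i(d):\ 1\le i\le n,\ I\in\mathcal I,\ d\in V_i\,\bigr\rangle .
\]

\medskip
\emph{Step 3: adding $k_1$ costs a level.} For $S\subseteq\{1,\dots,n\}$ put $k_S=\sum_{i\in S}k_i$. If $S\ne\varnothing$, then $k_S\in C^*$. If $1\in S$, then $\kappa_1(k_S)=1$, so $k_S\notin K_p=C^*\cap P$ and hence $k_S\notin P$. This means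
\begin{equation}\label{eq:k1}
k_1\notin P+\langle k_2,\dots,k_n\rangle .
\end{equation}
Let
\[
Y_0=F+\langle k_2,\dots,k_n\rangle,\qquad Y_1=Y_0+\langle k_1\rangle,\qquad e=\dim Y_1/(Y_1\cap P)=\dim(Y_1+P)/P .
\]
Since $F\subseteq P$, \eqref{eq:k1} gives $\dim Y_0/(Y_0\cap P)=e-1$.

We claim that $e\le p$. Let $y\in Y_1\setminus P$ and write $y=k_S+v$ with $v\in F\subseteq P=B_{\ell_p-1}$. Then $k_S\notin P$, so $S\ne\varnothing$ and $\operatorname{lev}(k_S)\ge\ell_p>\operatorname{lev}(v)$. Hence $\operatorname{lev}(y)=\operatorname{lev}(k_S)\in L$. So the levels of $Y_1\setminus0$ that are at least $\ell_p$, of which there are $e$, all lie in $\{\ell_1,\dots,\ell_p\}$. This proves the claim.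

Now let $C_0\subseteq C^*\cap Y_0$ be any subset. The elements of $\operatorname{lev}(C_0)$ that are at least $\ell_p$ are levels of $Y_0\setminus0$, so there are at most $e-1\le p-1$ of them. The others lie in $\{\ell_{p+1},\dots,\ell_N\}$. Therefore
\begin{equation}\label{eq:star}
|\operatorname{lev}(C_0)|\le(p-1)+(N-p)=N-1 .
\end{equation}

\medskip
\emph{Step 4: a set $C_0$ with at least $3n-1$ levels.} Choose $0\ne d\in V_1$, let $U=\langle g_1,\hat h_1(d)\rangle$, let $A'=A^{n-1}$ be the sum of the coordinates $2,\dots,n$, and let $C'=C(V_2,\dots,V_n)\subseteq A'$. Put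
\[
C_0=\{u+v:\ u\in U,\ v\in C'\cup\{0\}\}\setminus\{0\}.
\]
The non-zero elements of $U$ are $g_1,\hat h_1(d),\hat h_1(d)+g_1$, which belong to $C(D_1)$ in the first coordinate, and $C(V_i)\subseteq C(D_i)$. So $C_0\subseteq C^*$. Also $U\subseteq F$, and elements of $C(V_i)$ in coordinate $i\ge2$ lie in $F+\langle k_i\rangle$. So $C_0\subseteq Y_0$, and \eqref{eq:star} applies to $C_0$.

Let $\bar B_t$ be the image of $B_t\cap(U\oplus A')$ under the projection $U\oplus A'\to A'$. Let $E^{n-1}$ be generated by the $x_J^{(i)}$ with $i\ge2$. It acts trivially on $U$ and commutes with the projection, so the $\bar B_t$ are $E^{n-1}$-submodules of $A'$. The kernel of the projection on $B_t\cap(U\oplus A')$ is $B_t\cap U$, hence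
\[
\dim\bigl(B_t\cap(U\oplus A')\bigr)=\dim\bar B_t+\dim(B_t\cap U).
\]
As $t$ increases by $1$, the left side grows by at most $1$, and neither term on the right decreases. So $\bar B_*$ is an $E^{n-1}$-filtration of $A'$, and no index $t$ is a jump of both $\bar B_*$ and $B_*\cap U$.

The chain $B_*\cap U$ has exactly two jumps, both in $\operatorname{lev}(C_0)$ because $U\setminus0\subseteq C_0$. Since $\dim V_i\ge \tau_{n-1}$, the induction hypothesis gives at least $3(n-1)$ indices $t$ for which some $v\in C'$ lies in $\bar B_t-\bar B_{t-1}$. For such $t$ and $v$ pick $u\in U$ with $u+v\in B_t$. Then $u+v\notin B_{t-1}$, since otherwise $v\in\bar B_{t-1}$. As $u+v\in C_0$, we get $t\in\operatorname{lev}(C_0)$. These indices are jumps of $\bar B_*$, hence different from the two jumps of $B_*\cap U$. Altogether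
\[
|\operatorname{lev}(C_0)|\ge2+3(n-1)=3n-1 .
\]
By \eqref{eq:star}, $N\ge3n$, contrary to assumption.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
The inequality is Lemma~\ref{lem:axelesaw}. Let $n\ge1$, let $m\ge \tau_n$ (so $m\ge3$), and consider $G=G_m^n$. We apply Proposition~\ref{prop:dictionary} to $A^n$, $E^n$ and $C_n$, with central rank $nz_m$.

\emph{Axe rank.} Let $(M_1,\varphi_1)$, $(M_2,\varphi_2)$ detect $C$, as in Lemma~\ref{lem:Am}. For $1\le i\le n$ and $j=1,2$ the submodule $\{a\in A^n:a_i\in M_j\}$ with the functional $a\mapsto\varphi_j(a_i)$ is an invariant functional for $E^n$. These $2n$ functionals detect $C_n$, because an element of $C_n$ has some component in $C$. So $\mathrm{axe}(G)\le n(z_m+2)$. The quadratic map of $A^n$ vanishes on $\langle g,h_1\rangle^n$, of dimension $2n$, so $\mathrm{axe}(G)\ge n(z_m+2)$.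

\emph{Saw rank.} Let $B_*$ be an $E$-filtration of $A$ with at most three sections meeting $C$, as in Lemma~\ref{lem:Am}. Concatenating the chains $A^{i-1}\oplus B_t\oplus0$ for $i=1,\dots,n$ gives an $E^n$-filtration of $A^n$. The section $(A^{i-1}\oplus B_t\oplus0)-(A^{i-1}\oplus B_{t-1}\oplus0)$ meets $C_n$ if and only if $B_t-B_{t-1}$ meets $C$. So $c(A^n,C_n)\le3n$. Conversely, Proposition~\ref{prop:powers} with $D_1=\dots=D_n=\mathbb F_2^m$ gives $c(A^n,C_n)\ge3n$. Hence $\mathrm{saw}(G)=nz_m+3n$.

Together,
\[
\mathrm{axe}(G_m^n)=n(z_m+2),\qquad\mathrm{saw}(G_m^n)=n(z_m+3),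
\]
and the difference is $n$. The difference $0$ occurs for the group of order $2$, where both ranks are $1$. Since the difference is never negative, its values are exactly the non-negative integers.
\end{proof}

\begin{thebibliography}{1}
\bibitem{ranks} \emph{A new notion of rank for finite supersolvable groups and free linear actions on products of spheres}, \texttt{http://www.fen.bilkent.edu.tr/\textasciitilde{}yalcine/papers/ranks.pdf}.
\end{thebibliography}

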